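\title{Subadditivity of syzygies at the last step of a resolution}

\begin{abstract}
Let $I$ be a nonzero proper graded ideal of height $c$ in a polynomial ring $S$ over a field, let $p$ be the projective dimension of $S/I$, and let $\bar t_i$ be the maximal degree of a minimal $i$-th syzygy of $S/I$. We prove that $\bar t_p\le \bar t_{p-k}+\sum_{\nu}\deg f_\nu$ for every homogeneous regular sequence $f_1,\dots,f_k$ in $I$, with no hypothesis on $I$. We also show that, for given $c$, $p$ and $i$, the inequality $\bar t_p\le\bar t_i+\bar t_{p-i}$ holds for all ideals exactly when $\min(i,p-i)\le\max(c,2)$. Outside this range it fails by arbitrarily large amounts over every field; the first failure occurs at $p=6$, $i=3$.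
\end{abstract}

\section{Introduction}

Let $\mathbb K$ be a field, let $S=\mathbb K[x_1,\dots,x_n]$ be a standard graded polynomial ring, and let $\mathfrak m=(x_1,\dots,x_n)$. For a finitely generated graded $S$-module $M$ and $i\ge0$ put
\[
\bar t_i(M)=\max\{\,j:\operatorname{Tor}^S_i(M,\mathbb K)_j\ne0\,\},
\]
with $\max\emptyset=-\infty$. This is the largest degree of a basis element of the $i$-th module in the minimal graded free resolution of $M$. Let $I\subset S$ be a nonzero proper graded ideal and $p=\operatorname{pd}_S(S/I)\ge1$. Then $\bar t_0(S/I)=0$, the number $\bar t_1(S/I)$ is the largest degree of a minimal generator of $I$, the number $\bar t_2(S/I)$ is the largest degree of a minimal relation among the generators, and so on up to $\bar t_p(S/I)$. We ask how large the last number can be in terms of the earlier ones.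

If $I$ is generated by a regular sequence of degrees $a_1\ge\dots\ge a_p$, the Koszul complex is the minimal resolution and $\bar t_i(S/I)=a_1+\dots+a_i$. This sequence is subadditive: $\bar t_{i+i'}\le\bar t_i+\bar t_{i'}$. There is a structural reason behind it. For every $I$, the space $\operatorname{Tor}^S_\bullet(S/I,\mathbb K)$ is the Koszul homology of the ring $S/I$ on the variables, hence a graded algebra, and whenever the product $\operatorname{Tor}_i\otimes\operatorname{Tor}_{p-i}\to\operatorname{Tor}_p$ is nonzero in degree $\bar t_p$ we get $\bar t_p\le\bar t_i+\bar t_{p-i}$. For a complete intersection this algebra is the exterior algebra on $\operatorname{Tor}_1$, and all these products are onto. The example suggests two inequalities: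
\begin{itemize}
\item[(A)] for every $0\le i\le p$, \ $\bar t_p(S/I)\le\bar t_{p-i}(S/I)+\bar t_i(S/I)$;
\item[(B)] for every homogeneous regular sequence $f_1,\dots,f_k$ in $I$, with $d_\nu=\deg f_\nu$, \ $\bar t_p(S/I)\le\bar t_{p-k}(S/I)+\sum_{\nu=1}^k d_\nu$.
\end{itemize}
Both are known under the hypothesis $\dim S/I-\operatorname{depth}S/I\le1$, by Eisenbud, Huneke and Ulrich. The case $i=1$ of (A) is known for every $I$, by Herzog and Srinivasan. The problem we solve comes from \cite{survey}: \emph{does either of \textup{(A)} and \textup{(B)} hold for every nonzero proper graded ideal, with no assumption on $\dim S/I-\operatorname{depth}S/I$?}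

Since the two inequalities are known under the same hypothesis, one might expect them to stand or fall together. They do not: (B) always holds and (A) does not. What separates them is the height of $I$. A regular sequence in $I$ has length at most $\operatorname{ht}I$, whereas in (A) both $i$ and $p-i$ may exceed $\operatorname{ht}I$. All positive results come from the following theorem, which allows one to split off up to $\operatorname{ht}I$ steps from the end of a resolution.

\begin{theorem}\label{thm:bound}
Let $M\ne0$ be a finitely generated graded $S$-module, and let $\mathfrak b\subseteq\operatorname{ann}_SM$ be a nonzero proper graded ideal of height $h$. If $\operatorname{Ext}^r_S(M,S)_{-j}\ne0$, then for every $0\le i\le h$ we have $i\le r$ and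
\[
j\le\bar t_i(S/\mathfrak b)+\bar t_{r-i}(M).
\]
In particular, if $p=\operatorname{pd}_SM$, then $\bar t_p(M)\le\bar t_i(S/\mathfrak b)+\bar t_{p-i}(M)$ for $0\le i\le h$.
\end{theorem}

\begin{corollary}\label{cor:B}
Inequality \textup{(B)} holds for every nonzero proper graded ideal $I$, and it is sharp.
\end{corollary}

\begin{theorem}\label{thm:range}
Let $1\le c\le p$ and $0\le i\le p$ be integers.
\begin{enumerate}
\item[(1)] If $\min(i,p-i)\le\max(c,2)$, then $\bar t_p(S/I)\le\bar t_i(S/I)+\bar t_{p-i}(S/I)$ for every graded ideal $I$ with $\operatorname{ht}I=c$ and $\operatorname{pd}S/I=p$.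
\item[(2)] If $\min(i,p-i)>\max(c,2)$, then over every field $\mathbb K$ and for every $N\ge1$ there is a graded ideal $I$ in a polynomial ring $S$ in $p$ variables with $\operatorname{ht}I=c$, $\operatorname{pd}S/I=p$ and
\[
\bar t_p(S/I)\ge\bar t_i(S/I)+\bar t_{p-i}(S/I)+N .
\]
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:A}
Inequality \textup{(A)} holds for all $i$ if $p\le5$ or if $\dim S/I-\operatorname{depth}S/I\le\operatorname{ht}I+1$. It fails in general, and the smallest failing case is $p=6$, $i=3$: over every field there is an ideal $I$ of height $2$ in $6$ variables with $p=6$, $\bar t_6(S/I)=21$ and $\bar t_3(S/I)\le10$.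
\end{corollary}

Section~\ref{sec:upper} proves Theorem~\ref{thm:bound}, Corollary~\ref{cor:B} and Theorem~\ref{thm:range}(1). Section~\ref{sec:counter} constructs the ideals of Theorem~\ref{thm:range}(2) and proves Corollary~\ref{cor:A}.

\section{Resolutions, grade and Koszul homology}\label{sec:tools}

Graded means $\mathbb Z$-graded, and $L(-b)_j=L_{j-b}$. We write $(-)^*=\operatorname{Hom}_S(-,S)$; an element of $P^*$ has degree $a$ if it maps $P_j$ into $S_{j+a}$ for all $j$. We use the following standard facts.

\begin{itemize}
\item[(F1)] \emph{Minimal resolutions.} A graded free resolution $F\to M$ is minimal if $\partial F_{i+1}\subseteq\mathfrak mF_i$ for all $i$. Then $F_i\otimes_S\mathbb K=\operatorname{Tor}_i^S(M,\mathbb K)$, and $F_i\ne0$ exactly for $0\le i\le\operatorname{pd}M$, where $\operatorname{pd}M\le n$. Moreover $\operatorname{Ext}^r_S(M,S)=H^r(F^*)$.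
\item[(F2)] \emph{Comparison.} If $P$ is a complex of graded free modules with $P_i=0$ for $i<0$ and $F\to M$ is a resolution, then every graded map $H_0(P)\to M$ is induced by a graded chain map $P\to F$, and any two such chain maps are homotopic.
\item[(F3)] \emph{Grade.} Since $S$ is Cohen--Macaulay, a proper ideal $\mathfrak b$ of height $h$ has grade $h$: maximal regular sequences in $\mathfrak b$ have length $h$, and $\operatorname{Ext}^l_S(S/\mathfrak b,S)=0$ for $l<h$.
\item[(F4)] \emph{Dimension and depth.} $\dim S/I=n-\operatorname{ht}I$ and, by the Auslander--Buchsbaum formula, $\operatorname{depth}S/I=n-p$. So $\dim S/I-\operatorname{depth}S/I=p-\operatorname{ht}I$, and $\operatorname{ht}I\le p$.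
\item[(F5)] \emph{Koszul homology.} Let $A=\mathbb K[z_1,\dots,z_q]$, let $V$ be a vector space with basis $v_1,\dots,v_q$ in degree $1$, and let $L$ be any graded $A$-module. The Koszul complex $K_\bullet(z;L)$ has terms $\bigwedge^aV\otimes_{\mathbb K}L$ and differential induced by $v_\nu\mapsto z_\nu$. Since $K_\bullet(z;A)$ resolves $\mathbb K$, its homology is $H_a(z;L)=\operatorname{Tor}^A_a(L,\mathbb K)$. At the top, $H_q(z;L)=\operatorname{Soc}(L)(-q)$, where $\operatorname{Soc}L=\{y\in L: z_\nu y=0\text{ for all }\nu\}$. The complex is self-dual: $K_a(z;L)\cong\operatorname{Hom}_A(K_{q-a}(z;A),L)(-q)$, compatibly with the differentials up to sign.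
\end{itemize}

Three short lemmas translate between degrees of syzygies and statements about maps.

\begin{lemma}\label{lem:degree}
Let $P$ be a graded free module with a basis in degrees $\le t$. If $w\in P^*$ is nonzero and homogeneous of degree $-j$, then $j\le t$.
\end{lemma}

\begin{proof}
Some basis element, of degree $\beta\le t$, has a nonzero image in $S_{\beta-j}$, so $\beta-j\ge0$.
\end{proof}

\begin{lemma}\label{lem:top}
If $M\neq0$ and $p=\operatorname{pd}M$, then $\operatorname{Ext}^p_S(M,S)_{-\bar t_p(M)}\ne0$.
\end{lemma}

\begin{proof}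
Let $F$ be the minimal resolution. Then $\operatorname{Ext}^p_S(M,S)$ is the cokernel of $F_{p-1}^*\to F_p^*$, and the image of this map lies in $\mathfrak mF_p^*$ by minimality. The dual of a basis element of degree $\bar t_p(M)$ has degree $-\bar t_p(M)$ and is not in $\mathfrak mF_p^*$.
\end{proof}

\begin{lemma}\label{lem:factor}
Let $J$ be a nonzero proper graded ideal and $g\ne0$ a form of degree $\gamma$. Then $\operatorname{pd}S/gJ=\operatorname{pd}S/J$ and $\bar t_l(S/gJ)=\bar t_l(S/J)+\gamma$ for $1\le l\le\operatorname{pd}S/J$.
\end{lemma}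

\begin{proof}
Multiplication by $g$ is an isomorphism $J(-\gamma)\to gJ$, and for a nonzero proper graded ideal $I$ the minimal resolution of $S/I$ is that of $I$, moved up one step, followed by $S$.
\end{proof}

\section{The upper bound}\label{sec:upper}

By Lemma~\ref{lem:degree}, the way to bound $j$ in Theorem~\ref{thm:bound} is to produce a nonzero map of known degree on a free module whose basis degrees are known. We start from a cocycle $z\colon F_r\to S$ of degree $-j$ and move it to the left in the resolution, using that $\mathfrak b$ kills $M$.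

\subsection{One and two annihilating elements}\label{sub:hand}

Let $F\to M$ be the minimal resolution and let $z\in F_r^*$ be homogeneous of degree $-j$ with $z\partial=0$.

\emph{One element.} Let $f\ne0$ be a form of degree $d$ with $fM=0$, and assume only $z\ne0$. Multiplication by $f$ on $F$ induces the zero map on $M$, so by (F2) there are maps $\sigma\colon F_m\to F_{m+1}$ of degree $d$ with $f=\partial\sigma+\sigma\partial$. Put $a=z\sigma\in F_{r-1}^*$. Then
\[
fz=z\partial\sigma+z\sigma\partial=a\partial .
\]
Since $S$ is a domain, $fz\ne0$, so $a\ne0$. The map $a$ has degree $d-j$, and Lemma~\ref{lem:degree} gives $j\le d+\bar t_{r-1}(M)$. For $M=S/I$, $r=p$, $j=\bar t_p(S/I)$ and $f$ a nonzero form of least degree in $I$, this reads $\bar t_p\le d+\bar t_{p-1}\le\bar t_1+\bar t_{p-1}$, which contains the case $i=1$ of (A).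

\emph{Two elements.} Let $f_1,f_2$ be a regular sequence of forms of degrees $d_1,d_2$ killing $M$, with homotopies $\sigma_1,\sigma_2$, and put $a_\nu=z\sigma_\nu$, so that $f_\nu z=a_\nu\partial$. Repeating the first step is not possible, because $a_1$ is not a cocycle. Instead we use the relation between $f_1$ and $f_2$. The map $\theta=f_1\sigma_2-f_2\sigma_1$ satisfies $\partial\theta+\theta\partial=f_1f_2-f_2f_1=0$. We construct $\tau\colon F_m\to F_{m+2}$ of degree $d_1+d_2$ with $\partial\tau=\theta+\tau\partial$ by induction on $m$: if the identity holds on $F_{m-1}$, then on $F_m$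
\[
\partial(\theta+\tau\partial)=\partial\theta+(\theta+\tau\partial)\partial=\partial\theta+\theta\partial=0,
\]
so $\theta+\tau\partial$ maps the free module $F_m$ into the cycles of $F_{m+1}$, which are boundaries. Put $b=z\tau\in F_{r-2}^*$. Applying $z$ to the identity gives
\[
f_1a_2-f_2a_1=-b\partial .
\]
Suppose $b=0$. Then $f_2a_1\in f_1F_{r-1}^*$, and $f_2$ is a nonzerodivisor modulo $f_1$, so $a_1=f_1v$ for some $v\in F_{r-1}^*$. Now $f_1z=a_1\partial=f_1v\partial$ gives $z=v\partial$. Thus, if $z$ is not a coboundary, then $b\ne0$, and $j\le d_1+d_2+\bar t_{r-2}(M)$.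

The second step shows the two ingredients of the general case: the class of $z$ in $\operatorname{Ext}^r_S(M,S)$ must be nonzero, and the grade of the annihilating ideal lets us divide. To go further we need a supply of higher homotopies that requires no bookkeeping. Let $G$ be the Koszul complex on $f_1,f_2$, with basis $1,e_1,e_2,e_{12}$ and $\partial e_{12}=f_1e_2-f_2e_1$. The identities for $\sigma_\nu$ and $\tau$ say precisely that
\[
1\otimes y\mapsto y,\qquad e_\nu\otimes y\mapsto\sigma_\nu y,\qquad e_{12}\otimes y\mapsto\tau y
\]
is a chain map $G\otimes F\to F$. Such a chain map exists by (F2) for the resolution $G$ of any $S/\mathfrak b$ with $\mathfrak bM=0$.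

\subsection{The general case}

Let $M$, $\mathfrak b$, $h$ be as in Theorem~\ref{thm:bound}, and let $G\to S/\mathfrak b$ and $F\to M$ be minimal graded free resolutions, with $G_0=S$ and $G_l=F_l=0$ for $l<0$. Let $T=G\otimes_SF$, with differential
\[
\delta(g\otimes y)=\partial g\otimes y+(-1)^lg\otimes\partial y\qquad(g\in G_l).
\]
For $w\in T_r^*$ let $w_l$ be the restriction of $w$ to $G_l\otimes F_{r-l}$; we regard $w_0$ as an element of $F_r^*$ through $G_0\otimes F_r=F_r$. The condition $w\delta=0$ says that for all $l\ge0$, $g\in G_l$ and $y\in F_{r+1-l}$,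
\begin{equation}\label{eq:cocycle}
w_{l-1}(\partial g\otimes y)+(-1)^lw_l(g\otimes\partial y)=0 .
\end{equation}
For $l=0$ this says that $w_0$ is a cocycle of $F^*$. In the example above, the components of $w$ are $z$, $(a_1,a_2)$ and $b$.

\begin{lemma}\label{lem:stair}
Let $w\in T_r^*$ satisfy $w\delta=0$. If $w_l=0$ for some $0\le l\le h$, then $w_0$ is a coboundary of $F^*$.
\end{lemma}

\begin{proof}
For each fixed $m$, the complex $(G_\bullet\otimes F_m)^*$, with differential dual to $\partial\otimes1$, is a finite direct sum of shifted copies of $G^*$. Its cohomology is a direct sum of copies of $\operatorname{Ext}^\bullet_S(S/\mathfrak b,S)$, so by (F3) it is exact at every position $<h$.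

We use induction on $l$, for all cocycles $w\in T_r^*$ at once. For $l=0$ there is nothing to prove. Let $1\le l\le h$ and $w_l=0$. By \eqref{eq:cocycle}, $w_{l-1}\circ(\partial\otimes1)=0$ on $G_l\otimes F_{r+1-l}$. Exactness at position $l-1<h$ gives $v\in(G_{l-2}\otimes F_{r+1-l})^*$ with $w_{l-1}=v\circ(\partial\otimes1)$. If $l=1$, then $G_{l-2}=0$, so $v=0$ and $w_0=0$, and we are done. Let $l\ge2$. Extend $v$ by zero to $T_{r-1}$ and put $w'=w-v\delta$, which is again a cocycle. Since $\delta$ maps $G_a\otimes F_{r-a}$ into $(G_{a-1}\otimes F_{r-a})\oplus(G_a\otimes F_{r-a-1})$, the map $v\delta$ has only two possibly nonzero components: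
\[
g\otimes y\mapsto v(\partial g\otimes y)\ \text{ for } a=l-1,\qquad g\otimes y\mapsto(-1)^{l}v(g\otimes\partial y)\ \text{ for } a=l-2 .
\]
The first equals $w_{l-1}$, so $w'_{l-1}=0$, and $w'_0$ is a coboundary by induction. If $l\ge3$, then $w_0=w'_0$. If $l=2$, then $w_0-w'_0$ is the coboundary $y\mapsto v(1\otimes\partial y)$. In both cases $w_0$ is a coboundary.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Since $\mathfrak bM=0$, we have $H_0(T)=S/\mathfrak b\otimes_SM=M$. By (F2) there is a graded chain map $\mu\colon T\to F$ inducing the identity on $M$. The map $\iota\colon F\to T$, $y\mapsto1\otimes y$, is a chain map, and $\mu\iota$ induces the identity on $M$. By (F2) again, $\mu\iota=\operatorname{id}_F+\partial\kappa+\kappa\partial$ for a homotopy $\kappa$.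

Let $z\in F_r^*$ be a cocycle of degree $-j$ with nonzero class in $\operatorname{Ext}^r_S(M,S)$, and put $w=z\mu\in T_r^*$. It has degree $-j$, and $w\delta=z\partial\mu=0$. Its component $w_0=z\mu\iota=z+(z\kappa)\partial$ has the same class as $z$, so it is not a coboundary. By Lemma~\ref{lem:stair}, $w_i\ne0$ for $0\le i\le h$. Hence $G_i\otimes F_{r-i}\ne0$, which forces $i\le r$. This module has a basis in degrees $\le\bar t_i(S/\mathfrak b)+\bar t_{r-i}(M)$ because $G$ and $F$ are minimal, and Lemma~\ref{lem:degree} gives the inequality. The last assertion follows from Lemma~\ref{lem:top}, with $r=p$ and $j=\bar t_p(M)$.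
\end{proof}

\begin{remark}\label{rem:hyp}
The inclusion $\mathfrak b\subseteq\operatorname{ann}M$ is used only to obtain $\mu$. Without it the theorem fails: for $M=S/(x_1^a)$, $\mathfrak b=(x_2)$, $r=i=1$, $j=a$ it would give $a\le1$. The bound $i\le h$ is used only in Lemma~\ref{lem:stair}, and Theorem~\ref{thm:range}(2) shows that it cannot be dropped. The passage from $\operatorname{Ext}$ to $\bar t_r$ is special to $r=p$, where every element of $F_r^*$ is a cocycle; Example~\ref{ex:ring} has height $2$, $p=4$ and $\bar t_2>\bar t_1+\bar t_1$.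
\end{remark}

\subsection{Consequences for ideals}

\begin{proof}[Proof of Corollary~\ref{cor:B}]
For $k=0$ there is nothing to prove. For $k\ge1$ apply Theorem~\ref{thm:bound} to $M=S/I$ and $\mathfrak b=(f_1,\dots,f_k)$, which has height $k$, with $i=k$. The Koszul complex on $f_1,\dots,f_k$ is the minimal resolution of $S/\mathfrak b$, so $\bar t_k(S/\mathfrak b)=\sum d_\nu$. For sharpness take $I=(x_1^{a_1},\dots,x_p^{a_p})$ with $a_1\ge\dots\ge a_p$, and let $f_1,\dots,f_k$ be the last $k$ generators. Then $\bar t_{p-k}=a_1+\dots+a_{p-k}$ and $\sum d_\nu=a_{p-k+1}+\dots+a_p$ add up to $\bar t_p$.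
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}(1)]
The statement is symmetric in $i$ and $p-i$, so let $i\le p-i$. If $i\le c$, apply Theorem~\ref{thm:bound} with $M=S/I$ and $\mathfrak b=I$. Otherwise $c<i\le\max(c,2)$, which means $c=1$, $i=2$ and $p\ge4$. Let $g$ be a greatest common divisor of a set of homogeneous generators of $I$. It is homogeneous, say of degree $\gamma$, and $I=gJ$ for a graded ideal $J$ whose elements have no common factor. The ideal $J$ is proper, since otherwise $I$ would be principal and $p=1$. Primes of height one in $S$ are principal, so none of them contains $J$, and $\operatorname{ht}J\ge2$. By Lemma~\ref{lem:factor}, $\operatorname{pd}S/J=p$, and the first case applies to $J$ with $i=2$. Therefore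
\[
\bar t_p(S/I)=\bar t_p(S/J)+\gamma\le\bar t_2(S/J)+\bar t_{p-2}(S/J)+2\gamma=\bar t_2(S/I)+\bar t_{p-2}(S/I).\qedhere
\]
\end{proof}

This explains the number $2$ in $\max(c,2)$: apart from a shift in degrees, a nonprincipal ideal of height one has the resolution of an ideal of height at least two.

\section{Ideals whose syzygy degrees jump late}\label{sec:counter}

To violate (A) we need a resolution in which $\bar t_l$ stays small for a long time and is large at the end. Theorem~\ref{thm:bound} limits how late the jump can come: with $\mathfrak b=(f_1,\dots,f_k)$ it bounds $\bar t_p$ by $\bar t_{p-k}$ plus degrees of elements of $I$, for $k$ up to $c=\operatorname{ht}I$. We construct ideals in which the jump occurs exactly at step $q=p-c$. This is done first for a module over $A=\mathbb K[z_1,\dots,z_q]$, and the module is then turned into a ring.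

\subsection{The dual of the polynomial ring}

For a module $M$ of finite length over $A$, (F5) says that the last Tor records the socle. So we want a socle in high degree $s$ and all lower Tor modules in low degree. There is a module, not finitely generated, for which the lower Tor modules vanish altogether. Fix $q\geq1$ and $s\ge1$, and let
\[
D=\bigoplus_{j\le s}D_j,\qquad D_j=\operatorname{Hom}_{\mathbb K}(A_{s-j},\mathbb K),\qquad (a\phi)(b)=\phi(ab).
\]
This is a graded $A$-module. If $[z^\gamma]$ denotes the functional dual to the monomial $z^\gamma$ in the monomial basis, then $z^\alpha[z^\gamma]=[z^{\gamma-\alpha}]$ when $z^\alpha$ divides $z^\gamma$, and $z^\alpha[z^\gamma]=0$ otherwise.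

\begin{lemma}\label{lem:D}
$\operatorname{Soc}D=D_s\cong\mathbb K$, and $H_a(z;D)=0$ for $a<q$.
\end{lemma}

\begin{proof}
The space $D_s=\operatorname{Hom}_{\mathbb K}(A_0,\mathbb K)$ is killed by the variables since $D_{s+1}=0$. If $\phi\in D_j$ with $j<s$ is killed by all $z_\nu$, then $\phi$ vanishes on $\sum_\nu z_\nu A_{s-j-1}=A_{s-j}$, so $\phi=0$.

For a finitely generated graded free $A$-module $P$, the rule $\psi\mapsto(y\mapsto\psi(y)(1))$ gives an isomorphism $\operatorname{Hom}_A(P,D)_k\cong\operatorname{Hom}_{\mathbb K}(P_{s-k},\mathbb K)$ that is natural in $P$; for $P=A(-b)$ both sides are $\operatorname{Hom}_{\mathbb K}(A_{s-k-b},\mathbb K)$. So each graded strand of $\operatorname{Hom}_A(K_\bullet(z;A),D)$ is the $\mathbb K$-dual of a strand of $K_\bullet(z;A)$. By self-duality in (F5), each graded piece of $H_a(z;D)$ is dual to a graded piece of $H_{q-a}(z;A)$, which is zero for $q-a>0$.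
\end{proof}

We replace $D$ by a finitely generated submodule that agrees with $D$ from some low degree $e$ on. The lower Tor modules then see only the difference, which lives below degree $e$.

\begin{proposition}\label{prop:M}
Let $0\le e<s$, let $\phi_1,\dots,\phi_c\in D_0$ and $M=\sum_lA\phi_l\subseteq D$. Assume $M_e=D_e$. Then $M$ is finite-dimensional, $\operatorname{Tor}^A_a(M,\mathbb K)$ is concentrated in degrees $\le a+e$ for $a<q$, and $\operatorname{Tor}^A_q(M,\mathbb K)\cong\mathbb K(-s-q)$.
\end{proposition}

\begin{proof}
The module $M$ lives in degrees $0,\dots,s$. For $0\le k\le s-e$, multiplication by $z_1^k$ from $D_e$ to $D_{e+k}$ is dual to the injective map $z_1^k\colon A_{s-e-k}\to A_{s-e}$, so it is surjective. Hence $M_j=D_j$ for $j\ge e$, and $C=D/M$ is concentrated in degrees $\le e-1$. For $a<q$, Lemma~\ref{lem:D} and the long exact sequence give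
\[
H_{a+1}(z;C)\longrightarrow H_a(z;M)\longrightarrow H_a(z;D)=0 .
\]
The left term is a subquotient of $\bigwedge^{a+1}V\otimes C$, which lives in degrees $\le(a+1)+(e-1)=a+e$. Finally $\operatorname{Soc}M=M\cap\operatorname{Soc}D=D_s$, since $M_s=D_s$, and $\operatorname{Tor}_q^A(M,\mathbb K)=\operatorname{Soc}(M)(-q)$.
\end{proof}

\begin{example}\label{ex:module}
Let $q=2$, $s=4$, $e=1$, $\phi_1=[z_1^3z_2]$, $\phi_2=[z_1z_2^3]$. Then
\[
z_1\phi_1=[z_1^2z_2],\quad z_2\phi_1=[z_1^3],\quad z_1\phi_2=[z_2^3],\quad z_2\phi_2=[z_1z_2^2],
\]
so $M_1=D_1$, and $M$ has dimensions $2,4,3,2,1$ in degrees $0,\dots,4$. In degree $2$ there are three relations: $z_2^2\phi_1=0$, $z_1^2\phi_2=0$ and $z_1^2\phi_1=z_2^2\phi_2$. In $A^2$, with basis $\epsilon_1,\epsilon_2$, put $\rho_1=z_2^2\epsilon_1$, $\rho_2=z_1^2\epsilon_2$, $\rho_3=z_1^2\epsilon_1-z_2^2\epsilon_2$. A syzygy $a_1\rho_1+a_2\rho_2+a_3\rho_3=0$ means $a_1z_2^2=-a_3z_1^2$ and $a_2z_1^2=a_3z_2^2$. This forces $z_1^2z_2^2\mid a_3$, so the syzygies are the multiples of $(-z_1^4,z_2^4,z_1^2z_2^2)$. The module $A^2/(\rho_1,\rho_2,\rho_3)$ therefore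 has Hilbert series $(2-3t^2+t^6)/(1-t)^2=2+4t+3t^2+2t^3+t^4$. It surjects onto $M$ and has the same dimension, so the minimal resolution of $M$ is
\[
0\to A(-6)\to A(-2)^3\to A^2\to M\to0 .
\]
Thus $\bar t_0(M)=0$, $\bar t_1(M)=2=1+e$ and $\bar t_2(M)=6=s+q$: the analogue of (A) for modules generated in degree $0$ already fails for $p=2$.
\end{example}

\subsection{Few functionals that fill a graded piece}

The number $c$ of generators of $M$ will become the height of the ideal, so it is prescribed, while $s$ must be more than twice $e$. Put $u=s-e$. Since $\dim M_e\le c\dim A_e$ and $\dim D_e=\dim A_u$, the condition $M_e=D_e$ requires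
\begin{equation}\label{eq:count}
\dim A_u\le c\,\dim A_e .
\end{equation}
This necessary condition is also sufficient. The difficulty is that $M_e=D_e$ asks for full rank of a matrix with entries $\phi_l(z^{\alpha+\beta})$, which are repeated many times and cannot be chosen independently, and that the field may be small. A count over a prime field settles both points.

\begin{lemma}\label{lem:fill}
Let $c\ge1$, $e,u\ge0$ and $s=e+u$. If \eqref{eq:count} holds, then over every field $\mathbb K$ there are $\phi_1,\dots,\phi_c\in D_0$ with $\sum_lA_e\phi_l=D_e$.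
\end{lemma}

\begin{proof}
A subspace of $D_e=\operatorname{Hom}_{\mathbb K}(A_u,\mathbb K)$ is all of $D_e$ exactly when no nonzero $g\in A_u$ is killed by all its elements. So we need $\phi_1,\dots,\phi_c$ such that
\begin{equation}\label{eq:good}
g\in A_u,\ \ \phi_l(ag)=0\ \text{ for all } a\in A_e \text{ and all } l\quad\Longrightarrow\quad g=0 .
\end{equation}
Let $\sigma=\dim A_s$, $\varepsilon=\dim A_e$, $U=\dim A_u$; these numbers do not depend on the field. Condition \eqref{eq:good} says that the matrix $\Phi$ with columns indexed by the monomials $z^\alpha\in A_u$, rows indexed by the pairs $(l,z^\beta)$ with $z^\beta\in A_e$, and entries $\phi_l(z^{\alpha+\beta})$ has rank $U$.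

First let $\mathbb K=\mathbb F_\ell$ for a prime $\ell$. There are $\ell^{c\sigma}$ tuples $(\phi_1,\dots,\phi_c)$. For a fixed $g\ne0$ in $A_u$, the subspace $gA_e\subseteq A_s$ has dimension $\varepsilon$ because $A$ is a domain, so exactly $\ell^{c(\sigma-\varepsilon)}$ tuples vanish on $gA_e$. The number of tuples violating \eqref{eq:good} is thus at most $(\ell^U-1)\ell^{c\sigma-c\varepsilon}<\ell^{c\sigma+U-c\varepsilon}\le\ell^{c\sigma}$, by \eqref{eq:count}. So some tuple satisfies \eqref{eq:good}, and some $U\times U$ minor of its matrix $\Phi$ is nonzero in $\mathbb F_\ell$.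

If $\operatorname{char}\mathbb K=\ell>0$, define $\phi_l$ on monomials by the same values in $\mathbb F_\ell\subseteq\mathbb K$; the minor is unchanged. If $\operatorname{char}\mathbb K=0$, take a tuple over $\mathbb F_2$ and lift its values on monomials to integers; the minor is an odd integer, hence nonzero in $\mathbb K$.
\end{proof}

\subsection{From the module to an ideal}

To obtain a cyclic module over a polynomial ring we make $M$ an ideal of square zero. The \emph{idealization} $R=A\ltimes M(-1)$ is the graded ring $A\oplus M(-1)$ with product $(a,y)(a',y')=(aa',ay'+a'y)$. The shift places the generators $\phi_l$ in degree $1$, so $R$ is a quotient of a standard graded polynomial ring with one new variable for each generator.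

\begin{proposition}\label{prop:ring}
In the situation of Proposition~\ref{prop:M}, let $S=A[x_1,\dots,x_c]$, a polynomial ring in $p=q+c$ variables, and let $I$ be the kernel of the $A$-algebra map $S\to R$, $x_l\mapsto(0,\phi_l)$. Then $I$ is a nonzero proper graded ideal containing $(x_1,\dots,x_c)^2$, with $\operatorname{ht}I=c$, $\operatorname{pd}S/I=p$, and
\[
\bar t_l(S/I)\le l+e+1\ \ (0\le l<q),\qquad\quad\bar t_l(S/I)=l+s+1\ \ (q\le l\le p).
\]
\end{proposition}

\begin{proof}
The map $S\to R$ is graded and surjective, so $S/I\cong R$, and $x_lx_{l'}\in I$ because $M(-1)^2=0$. The ring $R$ contains $A$ and is a finite $A$-module, so $\dim R=q$ and $\operatorname{ht}I=p-q=c$ by (F4).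

There is an exact sequence of graded $S$-modules $0\to M(-1)\to R\to A\to0$, in which the $x_l$ act as zero on $M(-1)$ and $A=S/(x_1,\dots,x_c)$. Let $W$ be a vector space of dimension $c$ in degree $1$. The Koszul complex on $x_1,\dots,x_c$ resolves $A$ over $S$, so $\operatorname{Tor}^S_l(A,\mathbb K)=\bigwedge^lW$ is concentrated in degree $l$. Since the $x_l$ kill $M$, the Koszul complex of $M$ on all $p$ variables is $K_\bullet(z;M)\otimes_{\mathbb K}\bigwedge W$ with differential $\partial\otimes1$. Hence
\[
\operatorname{Tor}^S_l(M(-1),\mathbb K)=\bigoplus_{a+b=l}\operatorname{Tor}^A_a(M,\mathbb K)(-1)\otimes_{\mathbb K}\textstyle\bigwedge^bW .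
\]
By Proposition~\ref{prop:M}, a summand with $a<q$ lives in degrees $\le(a+e)+1+b=l+e+1$. The summand with $a=q$ is nonzero exactly when $0\le l-q\le c$, and then it is concentrated in degree $(s+q)+1+(l-q)=l+s+1$. Now consider
\[
\operatorname{Tor}^S_{l+1}(A,\mathbb K)\to\operatorname{Tor}^S_l(M(-1),\mathbb K)\to\operatorname{Tor}^S_l(R,\mathbb K)\to\operatorname{Tor}^S_l(A,\mathbb K).
\]
The outer terms live in degrees $l+1$ and $l$, so the middle map is an isomorphism in every degree $>l+1$. For $l<q$ it follows that $\operatorname{Tor}_l^S(R,\mathbb K)$ vanishes in degrees $>l+e+1$. For $q\le l\le p$ it vanishes in degrees $>l+s+1$ and is nonzero in degree $l+s+1>l+1$. In particular $\operatorname{Tor}^S_p(R,\mathbb K)\ne0$, and $\operatorname{pd}R=p$ since $S$ has $p$ variables.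
\end{proof}

The new variables lengthen the resolution from $q$ to $q+c$ but leave the jump at step $q=p-c$. The construction also removes the products from the introduction: for $l>c$ we have $\bigwedge^lW=0$, so every class in $\operatorname{Tor}_l^S(R,\mathbb K)$ is represented by a Koszul cycle with coefficients in $M(-1)$, and the product of two such cycles is zero.

\begin{example}\label{ex:ring}
Since $S/(x_1,\dots,x_c)^2=A\oplus\bigoplus_lAx_l$, the ideal $I$ is generated by $(x_1,\dots,x_c)^2$ and the relations of $M$ with $x_l$ written for $\phi_l$. For the module of Example~\ref{ex:module},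
\[
I=(x_1^2,\ x_1x_2,\ x_2^2,\ x_1z_2^2,\ x_2z_1^2,\ x_1z_1^2-x_2z_2^2)\subset\mathbb K[z_1,z_2,x_1,x_2],
\]
with $\operatorname{ht}I=2$, $p=4$ and $(\bar t_1,\bar t_2,\bar t_3,\bar t_4)=(3,7,8,9)$. Here $\bar t_2>\bar t_1+\bar t_1$, but (A) holds: $9\le3+8$ and $9\le7+7$. The jump at $q=2$ comes too early, since one of $i$, $p-i$ is always at least $q$. For a counterexample both must be less than $q=p-c$, that is, both must exceed $c$.
\end{example}

\subsection{The counterexamples}

\begin{proof}[Proof of Theorem~\ref{thm:range}(2)]
First let $c\ge2$, so the hypothesis is $i,\,p-i\ge c+1$. Put $q=p-c$. Then $i=p-(p-i)\le q-1$, and $p-i\le q-1$ in the same way. For $e\ge1$ let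
\[
s=2e+1+N,\qquad u=s-e=e+1+N .
\]
The difference $u-e=N+1$ is fixed, so
\[
\frac{\dim A_u}{\dim A_e}=\frac{\binom{u+q-1}{q-1}}{\binom{e+q-1}{q-1}}=\prod_{k=1}^{q-1}\frac{u+k}{e+k}\longrightarrow1\qquad(e\to\infty).
\]
Since $c\ge2$, inequality \eqref{eq:count} holds for large $e$; fix such an $e$. Lemma~\ref{lem:fill} provides $\phi_1,\dots,\phi_c$ with $M_e=D_e$, and Proposition~\ref{prop:ring} gives an ideal $I$ in $p$ variables with $\operatorname{ht}I=c$, $\operatorname{pd}S/I=p$ and
\[
\bar t_p-\bar t_i-\bar t_{p-i}\ge(p+s+1)-(i+e+1)-(p-i+e+1)=s-2e-1=N .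
\]

Now let $c=1$, so $\min(i,p-i)\ge3$. The construction is not available, because \eqref{eq:count} fails for $c=1$, $u>e$ and $q\ge2$. Instead let $J$ be an ideal of height $2$ in $p$ variables given by the first case for the same $p$ and $i$ and for $N+1$ in place of $N$; this is allowed since $\min(i,p-i)>2$. Let $\lambda\neq0$ be a linear form and $I=\lambda J$. Then $0\ne I\subseteq(\lambda)$, so $\operatorname{ht}I=1$. By Lemma~\ref{lem:factor}, $\operatorname{pd}S/I=p$ and each of $\bar t_p,\bar t_i,\bar t_{p-i}$ grows by $1$. The difference $\bar t_p-\bar t_i-\bar t_{p-i}$ drops by $1$ and is at least $N$.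
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:A}]
Let $c=\operatorname{ht}I$. We always have $\min(i,p-i)\le\lfloor p/2\rfloor$. If $p\le5$ this is at most $2$. If $\dim S/I-\operatorname{depth}S/I\le c+1$, then $p\le2c+1$ by (F4), and $\lfloor p/2\rfloor\le c$. In both cases Theorem~\ref{thm:range}(1) applies to all $i$. A failure of (A) requires $\min(i,p-i)\ge3$, hence $p\ge6$, and $i=3$ if $p=6$. For the example take $c=2$, $q=4$, $e=6$, $u=8$, $s=14$. Inequality \eqref{eq:count} reads $\binom{11}{3}=165\le168=2\binom{9}{3}$. Lemma~\ref{lem:fill} and Proposition~\ref{prop:ring} give $I\subset\mathbb K[z_1,\dots,z_4,x_1,x_2]$ of height $2$ with $p=6$, $\bar t_6=6+14+1=21$ and $\bar t_3\le3+6+1=10$, so $\bar t_6>\bar t_3+\bar t_3$.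
\end{proof}

\begin{remark}
The word ``regular'' in (B) cannot be dropped. The ideal just constructed contains the three quadrics $x_1^2,x_1x_2,x_2^2$, and $\bar t_3+2+2+2\le16<21=\bar t_6$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Subadditivity of syzygies of ideals and related problems},
\texttt{https://faculty.sites.iastate.edu/\allowbreak jmccullo/\allowbreak files/\allowbreak inline-files/\allowbreak Subadditivity\%20Survey\_0.pdf}

\end{thebibliography}
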